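# Rado's Selection Lemma implies the Boolean Prime Ideal Theorem in ZF

## 1. Two theorems about selection without choice

Throughout, ZF is Zermelo–Fraenkel set theory without the Axiom of Choice, and ZFA is set theory with atoms. We abbreviate Rado's Selection Lemma by RSL, its two-valued form by RSL(2), the Boolean Prime Ideal Theorem by BPI, and choice for families of nonempty finite sets by AC$_{\mathrm{fin}}$. Section 2 spells all four out.

**Theorem A (ZF).** RSL implies that every set can be linearly ordered, and this implies AC$_{\mathrm{fin}}$. Hence RSL implies BPI. RSL(2) already suffices as the hypothesis.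

**Theorem B.**

1. In ZF, the following are equivalent: RSL(2); RSL for families of sets with at most $n$ elements (any fixed $n\ge 2$); RSL; BPI.
2. In ZFA, where the atoms form a set $\mathbb A$: BPI is equivalent to RSL(2) + "$\mathbb A$ can be linearly ordered", and also to RSL + "$\mathbb A$ can be linearly ordered". So every model of ZFA + RSL + $\neg$BPI is one in which the atoms cannot be linearly ordered.

The problem behind these theorems comes from the paper "Dilworth's Decomposition Theorem For Posets In Zf" (doi:10.1007/s10474-019-00967-w): does RSL imply BPI in ZF, or is there a model of ZF in which RSL holds and BPI fails? Three facts are given with it. In ZF, BPI is equivalent to RSL + AC$_{\mathrm{fin}}$; in ZFA, RSL is strictly weaker than BPI; in ZF, AC$_{\mathrm{fin}}$ is strictly weaker than BPI. Theorem A says that the implication holds, so no such model of ZF exists. The second fact tells us that a proof must use something that ZF has and ZFA lacks. That something is the Axiom of Foundation in its atomless form: every set is built from $\emptyset$ by iterating the power set.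

## 2. Selection, two-valued selection, prime ideals

Write $[I]^{<\omega}$ for the set of finite subsets of $I$, and $2=\{0,1\}$.

**Definition (RSL).** Let $\mathfrak F$ be a family of finite sets, and suppose that to every finite $F\subseteq\mathfrak F$ there corresponds a choice function $\phi_F$ with domain $F$, that is, $\phi_F(T)\in T$ for each $T\in F$. Then there is a choice function $f$ with domain $\mathfrak F$ such that for every finite $F\subseteq\mathfrak F$ there is a finite $F'\subseteq\mathfrak F$ with $F\subseteq F'$ and $f(T)=\phi_{F'}(T)$ for all $T\in F$.

The hypothesis supplies a function $F\mapsto\phi_F$. It forces every $T\in\mathfrak F$ to be nonempty.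

**Definition (RSL(2)).** For every set $I$ and every function $F\mapsto\varphi_F$ on $[I]^{<\omega}$ with $\varphi_F:F\to 2$, there is $f:I\to 2$ such that for every $F\in[I]^{<\omega}$ there is $F'\in[I]^{<\omega}$ with
$$F\subseteq F'\quad\text{and}\quad f|_F=\varphi_{F'}|_F. \tag{1}$$

**RSL implies RSL(2).** Put $T_i=\{i\}\times 2$ for $i\in I$. The map $i\mapsto T_i$ is injective, so finite subsets of $\mathfrak F=\{T_i:i\in I\}$ correspond exactly to finite subsets of $I$. Set $\phi_{\{T_i:i\in F\}}(T_i)=(i,\varphi_F(i))$ and apply RSL. If the resulting choice function sends $T_i$ to $(i,\varepsilon)$, put $f(i)=\varepsilon$; then (1) is what RSL gives. We used only two-element sets $T_i$, so RSL restricted to families of sets with at most $n$ elements, for any $n\ge2$, already implies RSL(2).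

**Definition (BPI and AC$_{\mathrm{fin}}$).** BPI states that every Boolean algebra has a prime ideal; Boolean algebras are non-degenerate ($0\ne1$) and prime ideals are proper. AC$_{\mathrm{fin}}$ states that every family of nonempty finite sets has a choice function.

Recall that an ultrafilter of a Boolean algebra is a set $U$ with $1\in U$, $0\notin U$, closed under meets and upward closed, that contains exactly one of $a,\neg a$ for every $a$. The complement of an ultrafilter is a prime ideal, and conversely. The four-element algebra $\{0,a,\neg a,1\}$ has exactly two ultrafilters, $\{a,1\}$ and $\{\neg a,1\}$. They are exchanged by an automorphism, so the algebra itself does not single one out.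

"Linear order" always means *strict* linear order: irreflexive, transitive, and any two distinct elements are comparable.

## 3. Finite and countable index sets by hand

**Finite $I$.** Take $f=\varphi_I$; then $F'=I$ works for every $F$.

**The clause "$F'$, not $F$" matters.** Let $I=\omega$, and let $\varphi_F(i)=1$ if $i=\max F$ and $\varphi_F(i)=0$ otherwise. Suppose $f$ satisfies (1). Apply (1) to $F=\{i,i+1\}$. Any $F'\supseteq F$ contains $i+1$, so $i\neq\max F'$ and $f(i)=\varphi_{F'}(i)=0$. Thus $f$ must be constantly $0$, and this $f$ does work: given a nonempty $F$, take $F'=F\cup\{\max F+1\}$. So $f|_F\ne\varphi_F$ for *every* nonempty $F$. We control $F'$ in one way only, by demanding that it contain certain elements. Remember this device.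

**$I=\omega$, in ZF.** Let $F_m=\{0,\dots,m-1\}$. We build strings $s_n\in2^n$ such that $\varphi_{F_m}|_{F_n}=s_n$ for infinitely many $m\ge n$. Start with the empty string. Given $s_n$, every such $m\ge n+1$ restricts to $s_n0$ or $s_n1$ on $F_{n+1}$, so one of these two strings occurs for infinitely many $m$. Let $s_{n+1}$ be $s_n0$ if that one does, and $s_n1$ otherwise. Put $f=\bigcup_n s_n$. If $F$ is finite, choose $n$ with $F\subseteq F_n$, and then $m\ge n$ with $\varphi_{F_m}|_{F_n}=s_n$; $F'=F_m$ works. No choice was used, because $\omega$ comes with an enumeration.

## 4. Why RSL does not hand out choices directly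

By the first given fact, it is enough to derive AC$_{\mathrm{fin}}$ from RSL. The obvious attempt is to take a family $\mathcal C$ of nonempty finite sets and apply RSL to $\mathfrak F=\mathcal C$. For this we must supply the function $F\mapsto\phi_F$. But such a function contains a choice function for $\mathcal C$ already, namely
$$T\mapsto\phi_{\{T\}}(T).$$
So the attempt is circular: RSL improves choices that have been made and makes none itself.

A second attempt goes through orders. If $\bigcup\mathcal C$ carries a linear order, sending each $T\in\mathcal C$ to its least element settles AC$_{\mathrm{fin}}$. To order a set $Y$, we might apply RSL(2) to $I=Y\times Y$, letting $\varphi_F$ be the indicator, on $F$, of some linear order of the finitely many coordinates occurring in $F$. The attempt stops at the same point. A finite set has many linear orders, and we have no rule for picking one. Given such $\varphi_F$, the sets $F=\{(a,b),(b,a)\}$ would already select an element from every two-element set $\{a,b\}\subseteq Y$.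

The lesson is that RSL must be applied to data that are *definable*. So we look for a set $Y$ whose finite pieces have canonical comparisons.

## 5. Lexicographic comparison through finite windows

Let $(X,<)$ be linearly ordered and $Y=P(X)$. If $<$ is a well-order, there is a definable linear order on $P(X)$:
$$A\prec B\iff A\ne B\text{ and }\min(A\triangle B)\in A. \tag{2}$$
For $X=\{1<2\}$ this gives $\{1,2\}\prec\{1\}\prec\{2\}\prec\emptyset$.

If $<$ is merely linear, $A\triangle B$ may have no least element: take $X=\mathbb Z$, $A=\mathbb Z$, $B=\emptyset$. The problem appears early in the cumulative hierarchy. $V_\omega$ is countable (the classical Ackermann coding gives a definable bijection with $\omega$), so (2) orders $V_{\omega+1}=P(V_\omega)$, a copy of $P(\omega)$. One level up, consider (2) on $P(P(\omega))$, with $P(\omega)$ ordered by (2). For $n<k$ the symmetric difference of $\omega\setminus\{n\}$ and $\omega\setminus\{k\}$ is $\{n,k\}$, and its minimum $n$ lies in $\omega\setminus\{k\}$, so $\omega\setminus\{k\}\prec\omega\setminus\{n\}$. Hence $\mathcal A=\{\omega\setminus\{n\}:n\in\omega\}$ has no least element, and rule (2) says nothing about $\mathcal A$ versus $\emptyset$. So rule (2) no longer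 defines a linear order at $V_{\omega+2}$.

Here is the way around. For a *finite* set $D$, a window, the set $D\cap(A\triangle B)$ is finite, so if it is nonempty it has a $<$-least element, with no choice involved. Comparing $A$ and $B$ through the window $D$ is definable. Its one defect is that sets which agree on $D$ are not distinguished. RSL(2) will glue the comparisons through all finite windows into one relation. To remove the defect, we put the points of $X$ themselves into the index set. Their values $\varphi_F(0,x)=0$ carry no information; their only purpose is that requiring $(0,x)\in F$ forces the window of $F'$ to contain $x$. This is the device from Section 3.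

## 6. Ordering power sets with one function

A second obstacle must be seen before we state the lemma. Suppose we knew only: "if $X$ can be linearly ordered, so can $P(X)$". By induction each $V_{\omega+n}$ could be linearly ordered. To order $V_{\omega+\omega}$ we would want a sequence of orders of the $V_{\omega+n}$, each extending the one before. But "an order exists at each level" does not produce a sequence; picking one order after another is a use of dependent choice, which ZF does not provide. The argument stops at the first limit it reaches.

The remedy is to use RSL(2) once, for *all* linear orders under consideration at the same time. It then returns a single function $\Phi$, and the passage to the next level is computed rather than chosen.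

**Lemma 1 (from RSL(2); Foundation is not used).** Let $\mathcal P$ be a set of pairs $(X,L)$, with $X$ a set and $L$ a linear order on $X$. There is a function $\Phi$ on $\mathcal P$ such that, for each $(X,L)\in\mathcal P$, $\Phi(X,L)$ is a linear order on $P(X)$.

**Step 1: define the local data.** We need a definable $\varphi_F$ for every finite $F$. Let
$$I=\{(0,x): x\in X\text{ for some }(X,L)\in\mathcal P\}\cup\{(1,X,L,A,B):(X,L)\in\mathcal P,\ A,B\subseteq X\}.$$
For finite $F\subseteq I$ let $D_F=\{x:(0,x)\in F\}$, a finite set, and define $\varphi_F:F\to2$ by
$$\varphi_F(0,x)=0,$$
$$\varphi_F(1,X,L,A,B)=1\iff D_F\cap(A\triangle B)\neq\emptyset\text{ and its }L\text{-least element belongs to }A. \tag{3}$$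
The set $D_F\cap(A\triangle B)$ is a finite subset of $(X,L)$, so the $L$-least element exists and is unique when the set is nonempty. Since $L$ is part of the index, nothing is chosen.

**Step 2: glue.** This produces all the orders at once. Let $f:I\to2$ be given by RSL(2). For $(X,L)\in\mathcal P$ and $A,B\subseteq X$ put
$$A\prec B\iff f(1,X,L,A,B)=1,$$
and let $\Phi(X,L)$ be this relation on $P(X)$. It remains to prove that it is a linear order. Fix $(X,L)$, write $<$ for $L$ and $[A,B]$ for $(1,X,L,A,B)$.

**Step 3: irreflexivity.** Since $A\triangle A=\emptyset$, we have $\varphi_{F'}[A,A]=0$ for every $F'$ containing $[A,A]$. Apply (1) to $F=\{[A,A]\}$: $f[A,A]=0$.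

**Step 4: if $A\ne B$, exactly one of $A\prec B$, $B\prec A$ holds.** Here the points $(0,x)$ do their work. Pick $x\in A\triangle B$, let $F=\{(0,x),[A,B],[B,A]\}$, and take $F'\supseteq F$ as in (1). Then $x\in D_{F'}$, so $D_{F'}\cap(A\triangle B)$ is finite and nonempty. Its least element lies in exactly one of $A$, $B$. So exactly one of $\varphi_{F'}[A,B]$, $\varphi_{F'}[B,A]$ is $1$, and on $F$ the function $f$ agrees with $\varphi_{F'}$.

**Step 5: transitivity.** We transfer the question to a single window, where it is a finite computation. Let $A\prec B\prec C$. Let $F=\{[A,B],[B,C],[A,C]\}$, take $F'$ as in (1), and put $D=D_{F'}$. Since $\varphi_{F'}[A,B]=f[A,B]=1$, the set $D\cap(A\triangle B)$ has a least element $d$, and $d\in A$, so $d\in A\setminus B$. Likewise $D\cap(B\triangle C)$ has a least element $e$, and $e\in B\setminus C$. As $d\notin B$ and $e\in B$, we have $d\neq e$. Let $m=\min(d,e)$.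

Nothing in $D$ below $m$ separates $A$ from $C$: if $x\in D$ and $x<m$, then $x\notin A\triangle B$ (as $x<d$) and $x\notin B\triangle C$ (as $x<e$), so $x\notin A\triangle C$.

The point $m$ lies in $A\setminus C$:

* If $m=d<e$, then $d\in D$ lies below $e$, so $d\notin B\triangle C$. As $d\notin B$, also $d\notin C$. Thus $d\in A\setminus C$.
* If $m=e<d$, then $e\in D$ lies below $d$, so $e\notin A\triangle B$. As $e\in B$, also $e\in A$. Thus $e\in A\setminus C$.

So $m$ is the least element of $D\cap(A\triangle C)$, and $m\in A$. By (3), $\varphi_{F'}[A,C]=1$, hence $f[A,C]=1$, i.e. $A\prec C$. This proves Lemma 1. $\blacksquare$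

**Remark.** If $A\triangle B$ happens to have an $L$-least element $x$, the relation $\prec$ agrees with (2). Indeed, apply (1) to $F=\{(0,x),[A,B]\}$: the window of $F'$ contains $x$, so the least element of $D_{F'}\cap(A\triangle B)$ is $x$, and $f[A,B]=1$ exactly if $x\in A$. In the example $X=\mathbb Z$, $A=\mathbb Z$, $B=\emptyset$, every window that meets $A\triangle B$ decides in favor of $A$, so $A\prec B$. For even integers against odd integers, different windows disagree, and $f$ decides.

## 7. Climbing the cumulative hierarchy

Recall that $V_0=\emptyset$, $V_{\beta+1}=P(V_\beta)$, and $V_\lambda=\bigcup_{\beta<\lambda}V_\beta$ at limits. The levels increase with the index, and by Foundation every set is a subset of some $V_\alpha$.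

**Lemma 2 (ZF + RSL(2)).** Every set can be linearly ordered.

**Step 1: reduce to one level and fix $\Phi$.** A linear order restricts to subsets, so it suffices to order each $V_\alpha$. Fix $\alpha$. Apply Lemma 1 once, to the set
$$\mathcal P=\{(V_\beta,L):\beta<\alpha,\ L\text{ a linear order on }V_\beta\},$$
and fix one resulting $\Phi$. This is the only object ever picked.

**Step 2: define the orders by recursion, with $\Phi$ as a parameter.** For $\beta\le\alpha$ let $L_0=\emptyset$, let
$$L_{\beta+1}=L_\beta\ \cup\ \big(V_\beta\times(V_{\beta+1}\setminus V_\beta)\big)\ \cup\ \big(\Phi(V_\beta,L_\beta)\cap(V_{\beta+1}\setminus V_\beta)^2\big), \tag{4}$$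
and let $L_\lambda=\bigcup_{\beta<\lambda}L_\beta$ for limit $\lambda$. In words: keep the old elements in their old order, and put the new ones after them, ordered by $\Phi$. (Formally, read (4) as $\emptyset$ if $L_\beta$ is not a linear order on $V_\beta$; Step 3 shows that this never happens.) No choices are made along the way.

**Step 3: check that the recursion does its job.** We show by induction on $\beta\le\alpha$ that $L_\beta$ is a linear order on $V_\beta$, and that
$$L_\gamma=L_\beta\cap V_\gamma^2\quad\text{for all }\gamma\le\beta. \tag{5}$$

*Zero.* The empty relation is a linear order on $\emptyset$.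

*Successor.* Let $N=V_{\beta+1}\setminus V_\beta$. As $\beta<\alpha$ and $L_\beta$ is a linear order on $V_\beta$, the pair $(V_\beta,L_\beta)$ lies in $\mathcal P$. Elements of $N$ are subsets of $V_\beta$, so $\Phi(V_\beta,L_\beta)\cap N^2$ is a linear order on $N$. Thus (4) places one linear order after another on a disjoint set. Irreflexivity and comparability are clear. For transitivity let $x$ precede $y$ and $y$ precede $z$. If $z\in V_\beta$, all three are in $V_\beta$; if $x\in N$, all three are in $N$; otherwise $x\in V_\beta$ and $z\in N$, so $x$ precedes $z$. The second and third parts of (4) contain no pair from $V_\beta^2$, so $L_{\beta+1}\cap V_\beta^2=L_\beta$, and (5) for smaller $\gamma$ follows from the induction hypothesis.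

*Limit.* Let $\gamma<\lambda$. Then $L_\lambda\cap V_\gamma^2=\bigcup_{\beta<\lambda}(L_\beta\cap V_\gamma^2)$. By (5) the terms with $\beta\ge\gamma$ equal $L_\gamma$, and those with $\beta<\gamma$ are contained in $L_\gamma$. So $L_\lambda\cap V_\gamma^2=L_\gamma$. Any three elements of $V_\lambda$ lie in a common $V_\gamma$ with $\gamma<\lambda$, where $L_\lambda$ agrees with the linear order $L_\gamma$; hence $L_\lambda$ is a linear order on $V_\lambda$.

In particular $L_\alpha$ linearly orders $V_\alpha$. $\blacksquare$

**Example.** For $\alpha\ge 3$ the recursion gives $L_2$: $\emptyset,\{\emptyset\}$. The new elements of $V_3$ are $\{\{\emptyset\}\}$ and $\{\emptyset,\{\emptyset\}\}$. Their symmetric difference is $\{\emptyset\}$, so by the remark in Section 6 the one containing $\emptyset$ comes first. Thus $L_3$ is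
$$\emptyset,\ \{\emptyset\},\ \{\emptyset,\{\emptyset\}\},\ \{\{\emptyset\}\}.$$

## 8. From linear orders to prime ideals

**Lemma 3.** If every set can be linearly ordered, then AC$_{\mathrm{fin}}$ holds.

**Proof.** Let $\mathcal C$ be a family of nonempty finite sets. Fix a linear order of $\bigcup\mathcal C$, and send each $T\in\mathcal C$ to its least element. $\blacksquare$

With RSL as the hypothesis, BPI now follows from the given fact that RSL + AC$_{\mathrm{fin}}$ is equivalent to BPI in ZF. The following lemma proves what we need directly, and from RSL(2) only.

**Lemma 4.** RSL(2) + AC$_{\mathrm{fin}}$ implies BPI.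

**Step 1: supply local ultrafilters.** This is where AC$_{\mathrm{fin}}$ provides the choices that RSL(2) cannot. Let $B$ be a Boolean algebra with $0\ne1$. For finite $F\subseteq B$ let $\langle F\rangle$ be the subalgebra generated by $F$. It is finite (each element is a join of meets of elements of $F$ and their complements) and non-degenerate. It therefore has only finitely many ultrafilters. It has at least one: a minimal nonzero element $a$ is an atom of the algebra $\langle F\rangle$, and $\{b\in\langle F\rangle:a\le b\}$ is an ultrafilter, because $a\wedge b$ is $a$ or $0$ for each $b$. Choosing from these finite nonempty sets of ultrafilters, we get a function $F\mapsto U_F$ with $U_F$ an ultrafilter of $\langle F\rangle$.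

**Step 2: glue.** We turn the local ultrafilters into a subset of $B$. For $a\in F$ let $\varphi_F(a)=1$ iff $a\in U_F$. Take $f:B\to2$ from RSL(2) and put $U=f^{-1}(1)$. By (1), for every finite $F\subseteq B$ there is a finite $F'\supseteq F$ with
$$U\cap F=U_{F'}\cap F. \tag{6}$$

**Step 3: verify that $U$ is an ultrafilter.** Each axiom involves finitely many elements, so we read it off from a suitable instance of (6).

* $F=\{0,1\}$: $1\in U$ and $0\notin U$.
* $F=\{a,b,a\wedge b\}$: if $a,b\in U$ then $a,b\in U_{F'}$, so $a\wedge b\in U_{F'}$, and $a\wedge b\in U$.
* $F=\{a,b\}$ with $a\le b$: if $a\in U$ then $a\in U_{F'}$, so $b\in U_{F'}$, and $b\in U$.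
* $F=\{a,\neg a\}$: exactly one of $a,\neg a$ is in $U_{F'}$, hence exactly one is in $U$.

So $U$ is an ultrafilter, and $B\setminus U$ is a prime ideal. Explicitly: it contains $0$, omits $1$ and is downward closed. If $a,b\notin U$, then $\neg a,\neg b\in U$, so $\neg(a\vee b)=\neg a\wedge\neg b\in U$ and $a\vee b\notin U$. Finally, exactly one of $a,\neg a$ lies in it. $\blacksquare$

**Proof of Theorem A.** RSL implies RSL(2) by Section 2. RSL(2) implies that every set can be linearly ordered (Lemma 2), hence AC$_{\mathrm{fin}}$ (Lemma 3), and RSL(2) with AC$_{\mathrm{fin}}$ implies BPI (Lemma 4). $\blacksquare$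

## 9. From prime ideals back to RSL

The arguments of this section work in ZF and in ZFA.

**Lemma 5 (from BPI).** Every proper filter $\mathcal F$ on a set $S$ is contained in an ultrafilter on $S$.

**Proof.** Let $J_0=\{S\setminus Z:Z\in\mathcal F\}$ be the dual ideal. Since $\emptyset\notin\mathcal F$, we have $S\notin J_0$, so the quotient $\pi:P(S)\to P(S)/J_0$ maps onto a non-degenerate Boolean algebra. Let $J$ be a prime ideal of it. The preimage $\pi^{-1}(J)$ is a prime ideal of $P(S)$, so its complement $\mathcal U=\{Z:\pi(Z)\notin J\}$ is an ultrafilter. If $Z\in\mathcal F$, then $\pi(S\setminus Z)=0$, so $\pi(Z)=1\notin J$ and $Z\in\mathcal U$. $\blacksquare$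

We use the following consequence of the ultrafilter axioms: if $Z\in\mathcal U$ is a finite disjoint union of sets $Z_1,\dots,Z_k$, then exactly one $Z_j$ is in $\mathcal U$. Two cannot be, since their intersection is empty. If none were, all complements $S\setminus Z_j$ would be in $\mathcal U$, and so would their intersection with $Z$, which is empty.

**Lemma 6.** BPI implies RSL.

**Step 1: an ultrafilter that sees all large finite sets.** The clause "there is $F'\supseteq F$" asks for an ultrafilter containing all cones. Let $\mathfrak F$ and $(\phi_F)$ be as in RSL, let $S=[\mathfrak F]^{<\omega}$, and for $F\in S$ let $\hat F=\{F'\in S:F\subseteq F'\}$. Each cone is nonempty, as $F\in\hat F$, and $\hat F\cap\hat G=\widehat{F\cup G}$. So the cones generate a proper filter, and Lemma 5 gives an ultrafilter $\mathcal U$ on $S$ containing all of them.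

**Step 2: define $f$ by majority.** This makes the choice at each $T$ canonical once $\mathcal U$ is fixed. For $T\in\mathfrak F$, the cone of $\{T\}$ is the finite disjoint union, over $t\in T$, of the sets
$$S_{T,t}=\{F'\in S:T\in F',\ \phi_{F'}(T)=t\}.$$
So exactly one $t\in T$ has $S_{T,t}\in\mathcal U$. Let $f(T)$ be this $t$.

**Step 3: find $F'$.** For finite $F\subseteq\mathfrak F$ the set $\hat F\cap\bigcap_{T\in F}S_{T,f(T)}$ is a finite intersection of members of $\mathcal U$, so it is in $\mathcal U$ and has an element $F'$. Then $F\subseteq F'$ and $\phi_{F'}(T)=f(T)$ for all $T\in F$. $\blacksquare$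

**Proof of Theorem B, part 1.** Fix $n\ge2$. BPI implies RSL by Lemma 6. RSL implies its restriction to families of sets with at most $n$ elements. This restriction implies RSL(2), since Section 2 used only two-element sets. RSL(2) implies BPI by Lemmas 2, 3 and 4. $\blacksquare$

## 10. Atoms

In ZFA there may be atoms: objects that have no elements and are different from $\emptyset$. We assume that they form a set $\mathbb A$. The hierarchy now starts from the atoms:
$$V_0=\mathbb A,\qquad V_{\beta+1}=V_\beta\cup P(V_\beta),\qquad V_\lambda=\bigcup_{\beta<\lambda}V_\beta\ \text{ for limit }\lambda.$$

**Every set is a subset of some $V_\alpha$.** First, every set is a *member* of some $V_\alpha$. Suppose $y$ is a set that is not. By Foundation, among the members of the transitive closure of $\{y\}$ that lie in no $V_\alpha$ there is an $\in$-minimal one, $z$. It is not an atom, as atoms lie in $V_0$. Each element of $z$ is in that transitive closure, hence in some $V_\alpha$ by minimality. By Replacement there is one $\beta$ with $z\subseteq V_\beta$, so $z\in V_{\beta+1}$, a contradiction. So every element of a given set, atom or set, is in some $V_\alpha$, and by Replacement again the set is contained in one $V_\alpha$.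

**Proof of Theorem B, part 2, from order to BPI.** Assume RSL(2), which follows from RSL by Section 2, and let $L_0$ be a linear order on $\mathbb A=V_0$. We rerun Lemma 2. Lemma 1 did not use Foundation or the absence of atoms, so for fixed $\alpha$ it applies to the set of pairs $(V_\beta,L)$ with $\beta<\alpha$ and $L$ a linear order on $V_\beta$, and gives $\Phi$. Run the recursion (4) with the given $L_0$ in place of $\emptyset$. The initial step is now the hypothesis on $\mathbb A$. At successors, elements of $V_{\beta+1}\setminus V_\beta$ are subsets of $V_\beta$, which is all that the successor step needed. The limit step is unchanged. So each $V_\alpha$, and hence every set, can be linearly ordered. Lemmas 3 and 4 also use neither Foundation nor the absence of atoms, so BPI follows.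

As an illustration, if $\mathbb A=\{a,b\}$ and $L_0$ puts $a$ before $b$, then $L_1$ is, by the remark in Section 6,
$$a,\ b,\ \{a,b\},\ \{a\},\ \{b\},\ \emptyset.$$

**Proof of Theorem B, part 2, from BPI to order.** Assume BPI. Lemma 6 gives RSL, and Section 2 gives RSL(2). It remains to order $\mathbb A$, and we do this with an ultrafilter on relations.

**Step 1: the ultrafilter.** We want almost every relation to be a linear order on any prescribed finite set. Let $S$ be the set of all binary relations on $\mathbb A$, and for finite $F\subseteq\mathbb A$ let
$$K_F=\{R\in S:R\cap F^2\text{ is a linear order on }F\}.$$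
Each $K_F$ is nonempty, because a finite set has a linear order. Since a linear order on $F\cup G$ restricts to linear orders on $F$ and on $G$, we have $K_{F\cup G}\subseteq K_F\cap K_G$. So the sets $K_F$ generate a proper filter, and by Lemma 5 some ultrafilter $\mathcal U$ on $S$ contains all of them.

**Step 2: define the order and verify it.** Put $a<b$ iff $\{R\in S:(a,b)\in R\}\in\mathcal U$. Let $F\subseteq\mathbb A$ have at most three elements. For each $(a,b)\in F^2$ one of $\{R:(a,b)\in R\}$ and its complement is in $\mathcal U$. These finitely many members of $\mathcal U$, together with $K_F$, have a common element $R$. By the definition of $<$, for $a,b\in F$ we have $a<b$ iff $(a,b)\in R$. So $<$ agrees on $F$ with $R\cap F^2$, which is a linear order on $F$ because $R\in K_F$. Irreflexivity, comparability and transitivity each involve at most three elements, so $<$ is a linear order on $\mathbb A$.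

**The equivalences.** We have shown that BPI implies RSL + "$\mathbb A$ can be linearly ordered"; that this implies RSL(2) + "$\mathbb A$ can be linearly ordered"; and that this implies BPI. If a model of ZFA satisfies RSL and $\neg$BPI, then its set of atoms cannot be linearly ordered, since otherwise BPI would hold. $\blacksquare$

This is how Theorem A fits with the given fact that RSL is strictly weaker than BPI in ZFA: the separation can occur only over a set of atoms that has no linear order, while in ZF the hierarchy starts from $V_0=\emptyset$, which is ordered by the empty relation.
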